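
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Finite simple semigroups are finitely related}


\begin{abstract}
A finite semigroup is finitely related if its term operations are exactly the
operations that preserve some finite set of finitary relations. We prove that
every finite simple semigroup $S$ is finitely related. More generally, every
clone between the clone of term operations of $S$ and the clone of all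
operations whose $\mathcal R$-class and $\mathcal L$-class are those of fixed
variables is finitely related. Two variants of the method show that finite
regular bands of groups, and finite semigroups all of whose idempotents lie in
the minimal ideal, are finitely related. An operation that becomes a term
operation under all identifications of variables is moved, by a reversible
multiplication, into maximal subgroups; there a counting argument based on
Higman's lemma applies.
\end{abstract}

\section{The question}

\subsection{Term operations and relations}

Let $S$ be a finite semigroup. A nonempty word in the letters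
$x_1,\dots,x_k$ induces, by evaluation, a $k$-ary operation on $S$, called a
\emph{term operation}; the word need not use all the letters. The set of all
finitary term operations is denoted $\operatorname{Clo}(S)$. It is a
\emph{clone}: a set of finitary operations (of arity at least $1$) on one set
that contains all projections and is closed under composition.

An operation $f:A^k\to A$ \emph{preserves} a relation $\rho\subseteq A^n$ if
applying $f$ coordinatewise to any $k$ tuples of $\rho$ gives a tuple of
$\rho$. For instance, term operations of $S$ preserve every subsemigroup of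
every power $S^n$. A clone $C$ on a finite set is \emph{finitely related} if
there is a finite set of finitary relations such that an operation belongs to
$C$ if and only if it preserves each of them; $S$ is finitely related if
$\operatorname{Clo}(S)$ is. So the term operations, which are generated from
inside by the multiplication, are in this case also described from outside by
a finite amount of data.

A semigroup is \emph{simple} if it has no (nonempty) two-sided ideal other than
itself. By the Rees theorem the finite simple semigroups are, up to
isomorphism, the semigroups $\mathbf M(G,I,\Lambda,P)$ with $G$ a finite group,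
$I$ and $\Lambda$ finite nonempty sets, and $P=(p_{\lambda i})$ a
$\Lambda\times I$ matrix over $G$: the elements are the triples in
$I\times G\times\Lambda$, multiplied by
\begin{equation}\label{eq:rees}
(i,g,\lambda)(j,h,\mu)=(i,\;g\,p_{\lambda j}\,h,\;\mu).
\end{equation}
The following question was posed in \cite{RA}.

\begin{quote}
\emph{Is every finite simple semigroup finitely related?}
\end{quote}

We show that the answer is yes. If $|I|=|\Lambda|=1$, then $S$ is a group; if
$|G|=1$, it is a rectangular band. Finite groups and finite rectangular bands
are known to be finitely related, so a positive answer is what one would guess.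
The guess is not automatic. First, \eqref{eq:rees} is in general not a direct
product of a group and a rectangular band: the group coordinate of a product
depends, through $P$, on the outer coordinates of the factors. Second, not
every finite semigroup is finitely related, not even every regular one: the
six-element Brandt monoid is not \cite{Mayr}.

\subsection{Operations that look like terms}\label{subsec:look}

Finite relatedness can be tested by identifying variables. Call an $n$-ary
operation on $S$ a \emph{quasi-term operation} if it becomes a term operation
whenever its variables are identified so that fewer than $n$ of them remain.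
Lemma~\ref{lem:criterion} below says that $S$ is finitely related if and only
if all quasi-term operations of sufficiently large arity are term operations.

Small arities are deceptive. The majority operation $m$ on $\{0,1\}$ satisfies
\[
m(x,x,y)=m(x,y,x)=m(y,x,x)=x .
\]
Hence it is a quasi-term operation both for the left zero semigroup on
$\{0,1\}$ (multiplication $xy=x$, term operations the projections) and for the
group $\mathbb Z_2$ (term operations the linear forms $\sum c_ix_i$ over
$\mathbb F_2$). It is a term operation for neither: since
$m(1,0,0)=m(0,1,0)=m(0,0,1)=0$ and $m(1,1,1)=1$, it is not a linear form and in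
particular not a projection. The question is whether such accidents stop at
some arity.

For left zero semigroups and for $\mathbb Z_2$ they do, for two different
reasons: a pigeonhole argument (Example~\ref{ex:leftzero}) and a counting
argument in the group of quasi-term operations (Example~\ref{ex:z2}). A simple
semigroup combines the two structures, and the proof combines the two
arguments. Let $f$ be a quasi-term operation of large arity.
\begin{enumerate}
\item \emph{Locate.} By pigeonhole, there are variables $x_a$ and $x_b$ such
that $f(x)$ always lies in the $\mathcal R$-class of $x_a$ and in the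
$\mathcal L$-class of $x_b$.
\item \emph{Move.} Multiplication by a suitable power of $x_a$ moves $f(x)$
into the maximal subgroup containing $x_a$, and a multiplication by another
term undoes this.
\item \emph{Compare.} The quasi-term operations of a given arity with values in
the maximal subgroup containing $x_a$ form a finite group under pointwise
multiplication, in which the term operations are a subgroup. For large arity
the two groups coincide.
\end{enumerate}
The third step uses the fork technique of Aichinger, Mayr, and McKenzie
\cite{AMM}; we prove what we need of it.

\subsection{Results}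

Recall Green's relations on a semigroup $S$. Let $S^1$ be $S$ with an identity
adjoined. Then $x\mathrel{\mathcal R}y$ means $xS^1=yS^1$, and
$x\mathrel{\mathcal L}y$ means $S^1x=S^1y$; further
$\mathcal H=\mathcal R\cap\mathcal L$, and $\mathcal D$ is the smallest
equivalence containing $\mathcal R$ and $\mathcal L$. In
$\mathbf M(G,I,\Lambda,P)$ two elements are $\mathcal R$-related if and only if
they have the same first coordinate, and $\mathcal L$-related if and only if
they have the same last one. We write $H_s$ for the $\mathcal H$-class of $s$.

For a finite simple semigroup $S$ let $\mathcal E(S)$ be the set of all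
finitary operations $f$ on $S$ for which there are indices $a,b$ with
\[
f(x)\mathrel{\mathcal R}x_a\quad\text{and}\quad f(x)\mathrel{\mathcal L}x_b
\qquad\text{for all }x .
\]
This is a clone: it contains the projections, and if $f\in\mathcal E(S)$ has
the indices $a,b$ and $g_1,\dots,g_k\in\mathcal E(S)$ have equal arity, then
$f(g_1(x),\dots,g_k(x))$ is $\mathcal R$-related to $g_a(x)$ and
$\mathcal L$-related to $g_b(x)$, hence to one fixed variable in either case.
By \eqref{eq:rees} it contains every term operation, with $x_a$ and $x_b$ the
first and the last letter of the word.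

\begin{theorem}\label{thm:A}
Let $S$ be a finite simple semigroup.
\begin{enumerate}
\item[(i)] Every clone $C$ with
$\operatorname{Clo}(S)\subseteq C\subseteq\mathcal E(S)$ is finitely related.
In particular, $S$ is finitely related.
\item[(ii)] There are only countably many such clones, and there is no
infinite strictly descending chain of them.
\end{enumerate}
\end{theorem}

For a rectangular band, $\mathcal H$ is equality, so $f(x)=x_ax_b$ for every
$f\in\mathcal E(S)$, and the interval is the single clone
$\operatorname{Clo}(S)$. At the other extreme, if $S$ is a group, then
$\mathcal R$ and $\mathcal L$ are the universal relation, $\mathcal E(S)$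
consists of all operations, and the theorem speaks about all clones containing
the group multiplication. The upper bound $\mathcal E(S)$ cannot be dropped:
for a left zero semigroup with three elements $\operatorname{Clo}(S)$ consists
of the projections, so \emph{every} clone on the set contains it. There are
uncountably many clones on a three-element set \cite{JM}, but only countably
many finite sets of finitary relations, so some of these clones are not
finitely related.

The other two results concern $\operatorname{Clo}(S)$ itself. A semigroup is
\emph{completely regular} if it is a union of groups.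

\begin{theorem}\label{thm:B}
Every finite completely regular semigroup in which $\mathcal R$ and
$\mathcal L$ are congruences (a \emph{regular band of groups}) is finitely
related.
\end{theorem}

This covers finite simple semigroups, in which $\mathcal R$ and $\mathcal L$
are congruences by \eqref{eq:rees}, and finite Clifford semigroups, that is,
semilattices of groups, in which $\mathcal R=\mathcal L=\mathcal D$ is a
congruence.

\begin{theorem}\label{thm:C}
Every finite semigroup all of whose idempotents lie in its minimal ideal is
finitely related.
\end{theorem}

These are the nilpotent extensions of finite simple semigroups (see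
Remark~\ref{rem:nil}). The class contains the finite simple semigroups and the
finite semigroups with a unique idempotent, since the minimal ideal always
contains an idempotent.

Besides the standard structure theory of semigroups, the proofs use two facts
without proof: Higman's lemma \cite{Higman}, and, for Theorem~\ref{thm:B} only,
the known result that finite regular bands are finitely related, where a band
(semigroup with $x^2=x$) is regular if it satisfies $xyxzx=xyzx$.

\section{Identifying variables}\label{sec:minors}

\subsection{The criterion}

Let $[n]=\{1,\dots,n\}$. For a map $\sigma:[n]\to[m]$ and $x\in A^m$ put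
\[
x\sigma=(x_{\sigma(1)},\dots,x_{\sigma(n)})\in A^n,
\]
and for a function $f$ on $A^n$ let $f^\sigma$ be the function on $A^m$ given
by $f^\sigma(x)=f(x\sigma)$. So $f^\sigma$ arises from $f$ by renaming the
$i$-th variable $x_{\sigma(i)}$; we call it a \emph{minor} of $f$. From
$(x\tau)\sigma=x(\tau\sigma)$ we get $(f^\sigma)^\tau=f^{\tau\sigma}$. Clones
are closed under minors. For $j\ne k$ in $[n]$ let $f_{jk}$ be the $n$-ary
function obtained from $f$ by replacing $x_k$ by $x_j$.

\begin{definition}
Let $C$ be a clone on a finite set $A$. An operation $f:A^n\to A$ is
\emph{quasi-$C$} if $f^\sigma\in C$ for all $1\le m<n$ and all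
$\sigma:[n]\to[m]$. For $C=\operatorname{Clo}(S)$ these are the quasi-term
operations.
\end{definition}

Every member of $C$ is quasi-$C$. If $f$ is quasi-$C$ of arity $n\ge2$, then
all $f_{jk}$ are in $C$: the map $[n]\to[n]$ that sends $k$ to $j$ and fixes
the other points factors as $\iota\sigma$ with $\sigma:[n]\to[n-1]$ and
$\iota:[n-1]\to[n]$, so $f_{jk}=(f^\sigma)^\iota$. If $\pi$ is a permutation of
$[n]$, then $f$ is quasi-$C$ if and only if $f^\pi$ is, and $f\in C$ if and
only if $f^\pi\in C$; so we may always permute variables.

\begin{lemma}\label{lem:criterion}
Let $C$ be a clone on a finite set $A$.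
\begin{enumerate}
\item[(a)] If for some $d\ge1$ every quasi-$C$ operation of arity greater than
$d$ is in $C$, then $C$ is finitely related.
\item[(b)] If $f$ is quasi-$C$ of arity $n$, and $\rho$ is a relation with
fewer than $n$ tuples that is preserved by $C$, then $f$ preserves $\rho$.
\item[(c)] If $C$ is finitely related, then there is $d\ge1$ such that every
quasi-$C$ operation of arity greater than $d$ is in $C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) One relation suffices, namely the list of value tables of the $d$-ary
members of $C$:
\[
\Gamma=\{(t(a))_{a\in A^d}:\ t\in C,\ t\text{ is $d$-ary}\}\subseteq A^{A^d}.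
\]
Since $C$ is closed under composition, it preserves $\Gamma$. Let the $n$-ary
operation $f$ preserve $\Gamma$; we show $f\in C$ by induction on $n$. For
$\sigma:[n]\to[d]$, applying $f$ to the tables of the $d$-ary projections
$x_{\sigma(1)},\dots,x_{\sigma(n)}$ gives the table of $f^\sigma$, so
$f^\sigma\in C$. If $n\le d$, let $\sigma$ be the inclusion and choose
$\tau:[d]\to[n]$ with $\tau\sigma=\mathrm{id}$; then
$f=(f^\sigma)^\tau\in C$. If $n>d$, then every $f^\sigma$ with
$\sigma:[n]\to[m]$ and $m<n$ preserves $\Gamma$, and hence is in $C$ by
induction. So $f$ is quasi-$C$ of arity greater than $d$, and $f\in C$.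

(b) The empty relation is preserved by every operation. Let
$\rho=\{s_1,\dots,s_m\}$ with $1\le m<n$, and let $r_1,\dots,r_n\in\rho$, say
$r_j=s_{\sigma(j)}$. Then
$f(r_1,\dots,r_n)=f^\sigma(s_1,\dots,s_m)\in\rho$, because $f^\sigma\in C$.

(c) Let $d\ge1$ bound the numbers of tuples of the finitely many defining
relations, and apply (b).
\end{proof}

\subsection{Few essential variables}

A function $f:A^n\to X$ \emph{depends on} $i$ if there are $u,v\in A^n$ that
differ only in the $i$-th coordinate with $f(u)\ne f(v)$; we call $u,v$
\emph{witnesses}. If $f$ does not depend on $k$, then $f=f_{jk}$ for every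
$j\ne k$. This gives the simplest way to recognize a quasi-$C$ operation of
arity at least $2$ as a member of $C$: show that it has an inessential
variable.

\begin{lemma}\label{lem:depend}
Let $|A|=s\ge1$ and $\kappa=\binom{s+2}{2}$. Let $f:A^n\to X$ be a function and
$W\subseteq[n]$ a set with at least $s+2$ elements. If $f_{jk}$ depends on at
most $N$ variables for all $j\ne k$ in $W$, then $f$ depends on at most
$\kappa N$ variables.
\end{lemma}

\begin{proof}
We may assume $|W|=s+2$. Let $M$ be the set of all $i$ on which $f$ depends,
and let $u,v$ be witnesses for $i\in M$. The set $W\setminus\{i\}$ has at least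
$s+1$ elements, so there are $j<k$ in it with $u_j=u_k$. As $v$ agrees with $u$
outside coordinate $i$, also $v_j=v_k$. Hence
\[
f_{jk}(u)=f(u)\ne f(v)=f_{jk}(v),
\]
that is, $f_{jk}$ depends on $i$. So every $i\in M$ is a variable on which
$f_{jk}$ depends, for one of the $\kappa$ pairs $j<k$ in $W$. Each of these
$f_{jk}$ depends on at most $N$ variables, so $|M|\le\kappa N$.
\end{proof}

Since $\kappa\ge s+2$ for $s\ge1$, the choice $W=[n]$ is allowed whenever
$n>\kappa$.

\begin{example}\label{ex:leftzero}
Let $S$ be a left zero semigroup with $s$ elements. Its term operations are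
the projections. If $f$ is a quasi-term operation of arity $n>\kappa$, then
each $f_{jk}$ is a projection and depends on at most one variable. So $f$
depends on at most $\kappa<n$ variables, $f=f_{jk}$ for some $j\ne k$, and $f$
is a projection. Hence finite left zero semigroups are finitely related.
\end{example}

This argument is of no use for $\mathbb Z_2$, where term operations may depend
on all their variables.

\section{Forks}\label{sec:forks}

\subsection{Counting a group of functions}

Let $A$ be a finite linearly ordered set, and order each $A^n$
lexicographically. For each $x\in A^n$ let $B_x$ be a finite group, and let $D$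
be a subgroup of $\prod_{x\in A^n}B_x$. We view the elements of $D$ as
functions $f$ on $A^n$ with $f(x)\in B_x$, multiplied pointwise. We write $1$
for the identity of each $B_x$. The \emph{fork} of $D$ at $b\in A^n$ is the
subgroup
\[
\varphi_D(b)=\{f(b):\ f\in D,\ f(c)=1\text{ for all }c<b\}\le B_b .
\]
It records how members of $D$ that agree before $b$ may part at $b$.

\begin{lemma}\label{lem:forkcount}
$|D|=\prod_{b\in A^n}|\varphi_D(b)|$. Consequently, if $D\le D'$ are subgroups
of $\prod_{x\in A^n} B_x$ with $\varphi_D(b)=\varphi_{D'}(b)$ for all $b$, then
$D=D'$.
\end{lemma}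

\begin{proof}
Let $b_1<b_2<\dots<b_q$ be the elements of $A^n$, and for $0\le i\le q$ let
$D_i$ be the subgroup of all $f\in D$ with $f(b_1)=\dots=f(b_i)=1$. For $i<q$,
evaluation at $b_{i+1}$ is a homomorphism on $D_i$ with image
$\varphi_D(b_{i+1})$ and kernel $D_{i+1}$. Multiply the equalities
$|D_i|=|\varphi_D(b_{i+1})|\cdot|D_{i+1}|$ and use $D_0=D$ and $|D_q|=1$.
\end{proof}

So, to show that the group of quasi-term operations equals that of term
operations, it suffices to compare forks. The next example shows why forks at
long words can be compared with forks at shorter ones.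

\begin{example}[The group $\mathbb Z_2$]\label{ex:z2}
Let $A=\{0,1\}$ with $0<1$. Let $T_n$ be the group of linear forms
$\sum c_ix_i$ in $n$ variables over $\mathbb F_2$, and $\hat T_n$ the group of
$n$-ary quasi-term operations of $\mathbb Z_2$. We claim that $T_n=\hat T_n$
for $n\ge4$.

\emph{Forks of $T_n$.} At $b=0\cdots0$ the fork is $\{0\}$. Let $b$ have a
single $1$, in position $i$. Any $c<b$ has $c_i=0$, so the form $x_i$ vanishes
before $b$, and the fork at $b$ is $\mathbb Z_2$. Let $b$ have at least two
$1$s, the first of them in position $i$. Write $b=b'+b''$, where $b'$ has its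
only $1$ in position $i$. Both $b'$ and $b''$ precede $b$, so a linear form
vanishing before $b$ vanishes at $b$; the fork is $\{0\}$. (The product of the
orders is $2^n=|T_n|$, as it should be.)

\emph{Forks of $\hat T_n$, for $n\ge4$.} Only words $b$ with fork $\{0\}$ in
$T_n$ need attention. A quasi-term operation has $g(0,\dots,0)=0$, since
identifying all variables gives a linear form. Let $b$ have at least two $1$s.
Because $n\ge4$, either $b$ has at least three $1$s, or it has exactly two
$1$s and at least two $0$s. In the first case choose positions $p<q$ carrying
$1$, in the second case positions $p<q$ carrying $0$. Let $a$ be $b$ with its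
$q$-th letter deleted; it still has at least two $1$s. Let
$\sigma:[n]\to[n-1]$ send $q$ to $p$ and map the rest increasingly onto
$[n-1]$, so that $b=a\sigma$. In general $c\sigma$ arises from $c\in A^{n-1}$
by inserting a copy of $c_p$ at the later position $q$. If $c<a$ first differ
at position $i$, then $c\sigma$ and $a\sigma$ first differ at position $i$ when
$i<q$, and at position $i+1$ when $i\ge q$, as then $c_p=a_p$. In both cases
$c\sigma<a\sigma=b$. Now let $g\in\hat T_n$ vanish before $b$. Then $g^\sigma$
is a linear form that vanishes before $a$. The fork of $T_{n-1}$ at $a$ is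
$\{0\}$, so $g(b)=g^\sigma(a)=0$. By Lemma~\ref{lem:forkcount},
$T_n=\hat T_n$.

\emph{Arity $3$.} The word $011$ becomes $01$ when its equal letters are
identified, and the fork of $T_2$ at $01$ is $\mathbb Z_2$. So the argument
breaks down, and rightly so: the majority operation vanishes at
$000,001,010$ and has value $1$ at $011$.
\end{example}

Two features of the example must be made general. The map $\sigma$ must respect
the lexicographic order; this singles out a class of surjections. And we found
by inspection, for every long word $b$, a shorter word $a$ with $b=a\sigma$ and
a fork at $a$ no larger than that at $b$; in general a well-quasi-order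
supplies it.

\subsection{Rigid surjections}

\begin{definition}
A surjection $\sigma:[n]\to[m]$ is \emph{rigid} if
$\min\sigma^{-1}(1)<\min\sigma^{-1}(2)<\dots<\min\sigma^{-1}(m)$. In
particular $\sigma(1)=1$. For words $a\in A^m$, $b\in A^n$ write
$a\sqsubseteq b$ if $b=a\sigma$ for some rigid $\sigma:[n]\to[m]$.
\end{definition}

In other words, the values of a rigid surjection appear for the first time in
increasing order. The transposition of $[2]$ is not rigid, and it does not
respect the order: it carries $01<10$ to $10>01$.

\begin{lemma}\label{lem:rigidorder}
If $\sigma:[n]\to[m]$ is rigid and $c<a$ in $A^m$, then $c\sigma<a\sigma$ in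
$A^n$.
\end{lemma}

\begin{proof}
Let $i$ be the least index with $c_i\ne a_i$; then $c_i<a_i$. Let
$p=\min\sigma^{-1}(i)$. If $q<p$, then $\sigma(q)<i$: the choice of $p$
excludes $\sigma(q)=i$, and $\sigma(q)=l>i$ would give
$\min\sigma^{-1}(l)\le q<\min\sigma^{-1}(i)$, against rigidity. So $c\sigma$ and
$a\sigma$ agree before position $p$, where they have the letters $c_i<a_i$.
\end{proof}

Recall that a quasi-order is a \emph{well-quasi-order} if every infinite
sequence $w_1,w_2,\dots$ has indices $i<j$ with $w_i\le w_j$; finite products of
well-quasi-orders are well-quasi-orders. Higman's lemma \cite{Higman} says that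
the words over a finite alphabet are well-quasi-ordered by the relation ``$u$
is a scattered subword of $v$'', i.e., $u$ arises from $v$ by deleting letters.

The relation $\sqsubseteq$ is more restrictive: $10$ is a scattered subword of
$010$, but $10\not\sqsubseteq010$, since $a\sqsubseteq b$ forces
$a_1=b_1$. First occurrences of letters must be matched with first
occurrences, and this is easily built in.

\begin{lemma}\label{lem:wqo}
Every infinite set of nonempty words over a finite alphabet $A$ contains two
distinct words $a\sqsubseteq b$. Moreover, $|a|<|b|$ whenever $a\ne b$ and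
$a\sqsubseteq b$.
\end{lemma}

\begin{proof}
Every nonempty word factors uniquely as $l_1u_1l_2u_2\cdots l_ku_k$, where
$l_1,\dots,l_k$ are its distinct letters in the order of first occurrence and
$u_i$ is a (possibly empty) word in $l_1,\dots,l_i$. Infinitely many of the
given words share the sequence $(l_1,\dots,l_k)$. By Higman's lemma the
$k$-tuples $(u_1,\dots,u_k)$ are well-quasi-ordered by the scattered subword
relation in each component. So there are two distinct words $a,b$ among these
such that for each $i$ the factor $u_i$ of $a$ is a scattered subword of the
factor $u_i$ of $b$. Putting the embeddings together, we obtain a strictly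
increasing map $h:[|a|]\to[|b|]$ with $b_{h(j)}=a_j$ that sends the first
occurrence of each letter in $a$ to its first occurrence in $b$.

Define $\sigma:[|b|]\to[|a|]$ by $\sigma(h(j))=j$, and for $p$ not in the image
of $h$ let $\sigma(p)$ be the first position of the letter $b_p$ in $a$. Then
$a\sigma=b$. (For $a=010$ and $b=0110$ we may take $h=(1,2,4)$, and get
$\sigma=(1,2,2,3)$.) If $p$ is not in the image of $h$, then $h(\sigma(p))$ is
the first position of the letter $b_p$ in $b$, and it differs from $p$; so
$h(\sigma(p))<p$. Therefore $\min\sigma^{-1}(j)=h(j)$ for all $j$, which is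
increasing in $j$, and $\sigma$ is rigid.

For the last statement, let $b=a\sigma$ with $\sigma$ rigid. As $\sigma$ is
surjective, $|a|\le|b|$. If $|a|=|b|$, then $\sigma$ is a permutation with
increasing inverse, hence the identity, and $a=b$.
\end{proof}

\subsection{The fork theorem}

\begin{theorem}\label{thm:fork}
Let $A$ be a finite set. For each $n\ge1$ and $x\in A^n$ let $B_x$ be a finite
group such that
\begin{enumerate}
\item[(1)] only finitely many different groups occur among the $B_x$;
\item[(2)] $B_{x\sigma}=B_x$ for all rigid $\sigma:[n]\to[m]$ and all
$x\in A^m$.
\end{enumerate}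
For each $n\ge1$ let $T_n\le\hat T_n\le\prod_{x\in A^n}B_x$ be subgroups such
that
\begin{enumerate}
\item[(3)] $g^\sigma\in T_m$ whenever $g\in\hat T_n$, $\sigma:[n]\to[m]$ is
rigid, and $m<n$.
\end{enumerate}
Then there is $d\ge1$ with $T_n=\hat T_n$ for all $n>d$.
\end{theorem}

\begin{proof}
Fix a linear order on $A$. For $a\in A^n$ write $\varphi(a)$ and
$\hat\varphi(a)$ for the forks of $T_n$ and $\hat T_n$ at $a$. Clearly
$\varphi(a)\subseteq\hat\varphi(a)$.

\emph{Forks at long words are contained in forks at shorter words: if
$b=a\sigma$ with $\sigma:[n]\to[m]$ rigid and $m<n$, then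
$\hat\varphi(b)\subseteq\varphi(a)$.} Let $g\in\hat T_n$ with $g(c')=1$ for all
$c'<b$. By (3), $g^\sigma\in T_m$. If $c<a$, then $c\sigma<b$ by
Lemma~\ref{lem:rigidorder}, so $g^\sigma(c)=g(c\sigma)=1$, the identity of
$B_{c\sigma}=B_c$. Hence $g(b)=g^\sigma(a)\in\varphi(a)$.

\emph{Long words have good shorter words below them.} Call a word $b$
\emph{bad} if there is no word $a\sqsubseteq b$ with $|a|<|b|$ and
$\varphi(a)\subseteq\varphi(b)$. By (1), $\varphi$ takes only finitely many
values. If there were infinitely many bad words, infinitely many of them would
have the same fork $\varphi$, and by Lemma~\ref{lem:wqo} two of these would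
satisfy $a\sqsubseteq b$, $|a|<|b|$, and $\varphi(a)=\varphi(b)$, so that $b$
would not be bad. So there are only finitely many bad words. Let $d\ge1$ bound
their lengths.

\emph{Conclusion.} Let $n>d$ and $b\in A^n$. As $b$ is not bad, there is
$a\sqsubseteq b$ with $|a|<n$ and $\varphi(a)\subseteq\varphi(b)$. Then
\[
\hat\varphi(b)\subseteq\varphi(a)\subseteq\varphi(b)\subseteq\hat\varphi(b).
\]
So $T_n$ and $\hat T_n$ have the same forks, and $T_n=\hat T_n$ by
Lemma~\ref{lem:forkcount}.
\end{proof}

Because of Higman's lemma the proof gives no explicit bound on $d$; hence our
theorems give no explicit bound on the arity of the defining relations.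
Condition (2) is the one to keep in mind: to apply the theorem we must bring
operations into groups that rigid minors do not change.

\section{Moving inside a completely simple semigroup}\label{sec:cs}

The facts about $\mathbf M(G,I,\Lambda,P)$ that we need are the following.

\begin{lemma}\label{lem:cs}
Let $S$ be a finite simple semigroup and $s,t\in S$.
\begin{enumerate}
\item[(a)] $st\mathrel{\mathcal R}s$ and $st\mathrel{\mathcal L}t$.
\item[(b)] Every $\mathcal H$-class is a group.
\item[(c)] Let $e$ be idempotent. If $e\mathrel{\mathcal R}s$ then $es=s$; if
$e\mathrel{\mathcal L}s$ then $se=s$.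
\item[(d)] Let $e,h$ be idempotents. If $s\mathrel{\mathcal L}h$, then
$s\,e\,(he)^{-1}h=s$. If $s\mathrel{\mathcal R}h$, then
$h\,(eh)^{-1}e\,s=s$. Here the inverses are taken in the groups $H_{he}$ and
$H_{eh}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is read off from \eqref{eq:rees}. For (b), the $\mathcal H$-class
$\{i\}\times G\times\{\lambda\}$ has the product
$(i,g,\lambda)(i,h,\lambda)=(i,gp_{\lambda i}h,\lambda)$, and
$(i,g,\lambda)\mapsto gp_{\lambda i}$ is an isomorphism onto $G$. For (c), an
idempotent has the form $e=(i,p_{\lambda i}^{-1},\lambda)$; then
$e(i,g,\mu)=(i,p_{\lambda i}^{-1}p_{\lambda i}g,\mu)=(i,g,\mu)$, and dually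
$(j,g,\lambda)e=(j,g,\lambda)$.

(d) Let $s\mathrel{\mathcal L}h$. Then $s=sh$ by (c), so
$se(he)^{-1}h=s(he)(he)^{-1}h=s\varepsilon h$, where $\varepsilon$ is the
identity of $H_{he}$. Since $\varepsilon\mathrel{\mathcal R}he\mathrel{\mathcal
R}h$, we have $\varepsilon h=h$, and $s\varepsilon h=sh=s$. Let
$s\mathrel{\mathcal R}h$. Then $s=hs$, so
$h(eh)^{-1}es=h(eh)^{-1}(eh)s=h\varepsilon's$, where $\varepsilon'$ is the
identity of $H_{eh}$. Since $\varepsilon'\mathrel{\mathcal
L}eh\mathrel{\mathcal L}h$, we have $h\varepsilon'=h$, and
$h\varepsilon's=hs=s$.
\end{proof}

Part (d) is the reversible move. Right multiplication by $e$ carries $s$ to the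
$\mathcal L$-class of $e$, inside the $\mathcal R$-class of $s$. It is undone by
right multiplication with $(he)^{-1}h$, where $h$ may be any idempotent in the
$\mathcal L$-class in which $s$ started; nothing else about $s$ needs to be
known.

To use this with term operations we need idempotents and inverses as terms. For
a finite semigroup $S$ put $k=|S|!$ and
\[
x^{\omega}:=x^{k},\qquad x^{\omega-1}:=x^{2k-1}.
\]
The powers of any $s\in S$ are periodic from some exponent at most $|S|$ on,
with a period at most $|S|$. Since $k\ge|S|$ is a multiple of the period,
$s^{2k}=s^k$, that is, $s^\omega$ is idempotent. If $s$ lies in a subgroup, then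
$s^\omega$ is its identity and $s^{\omega-1}$ is the inverse of $s$ in it.

\section{Simple semigroups: proof of Theorem~\ref{thm:A}}\label{sec:simple}

\subsection{An eight-element example}

The example shows, in coordinates, what the move achieves and why it is needed.

\begin{example}\label{ex:eight}
Let $S=\mathbb F_2^3$ with
\[
(i,g,\lambda)(j,h,\mu)=(i,\;g+h+\lambda j,\;\mu).
\]
This is a Rees matrix semigroup over $\mathbb Z_2$ with $p_{\lambda j}=\lambda
j$. Write $x_k=(i_k,g_k,\lambda_k)$. The word $x_{k_1}\cdots x_{k_\ell}$ has
the value
\[
\Bigl(i_{k_1},\ \sum_{t=1}^{\ell}g_{k_t}+\sum_{t=1}^{\ell-1}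
\lambda_{k_t}i_{k_{t+1}},\ \lambda_{k_\ell}\Bigr),
\]
so the group coordinate is a linear form in the $g$'s plus a bilinear form in
the $\lambda$'s and $i$'s. Here $x^2=(i,\lambda i,\lambda)$ is idempotent and
$x^3=x$, so that $x^\omega=x^2$ and $x^{\omega-1}=x$ as operations.

Suppose we have already located an operation $f$ as
$f(x)=(i_1,F(x),\lambda_b)$. The set of operations located in this way, with
the same $b$, is closed under pointwise multiplication, and their values at $x$
lie in the group $H_{x_1x_b}$. But this family of groups is not stable under
rigid minors: a rigid $\sigma$ fixes the index $1$, but in general not $b$.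
Therefore we replace $b$ by $1$. Let
\[
g(x)=f(x)\,x_1^2=\bigl(i_1,\ F(x)+\lambda_bi_1+\lambda_1i_1,\ \lambda_1\bigr)
\in H_{x_1}.
\]
To recover $f$, multiply by
\[
x_b^2x_1^2x_b^2=(i_b,\ \lambda_1i_1+\lambda_bi_1+\lambda_1i_b,\ \lambda_b).
\]
Indeed, the product $g(x)\,x_b^2x_1^2x_b^2$ has the group coordinate
\[
F(x)+(\lambda_bi_1+\lambda_1i_1)+(\lambda_1i_1+\lambda_bi_1+\lambda_1i_b)
+\lambda_1i_b=F(x),
\]
where the last summand $\lambda_1i_b$ comes from the multiplication rule. So
$f$ is a term operation if and only if $g$ is one, and $g$ lives in groups that
depend on $x_1$ only.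
\end{example}

\subsection{Proof of part (i)}

Let $S$ be a finite simple semigroup with $s$ elements,
$\kappa=\binom{s+2}2$, and let $C$ be a clone with
$\operatorname{Clo}(S)\subseteq C\subseteq\mathcal E(S)$.

\medskip
\noindent\textbf{The groups.} For $x\in S^n$ let $B_x=H_{x_1}$, and let
\begin{align*}
T_n&=\{t\in C:\ t\text{ is $n$-ary and }t(x)\mathrel{\mathcal H}x_1
\text{ for all }x\in S^n\},\\
\hat T_n&=\{g:S^n\to S:\ g\text{ is quasi-$C$ and }g(x)\mathrel{\mathcal
H}x_1\text{ for all }x\in S^n\}.
\end{align*}
Both are subsets of $\prod_{x\in S^n}H_{x_1}$ that contain the first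
projection. Since multiplication is in $C$ and $(gg')^\sigma=g^\sigma
g'^\sigma$, both are closed under pointwise products. A nonempty subset of a
finite group that is closed under products is a subgroup; hence
$T_n\le\hat T_n$ are subgroups.

We check the hypotheses of Theorem~\ref{thm:fork}. Condition (1) holds because
the groups are $\mathcal H$-classes of $S$. Let $\sigma:[n]\to[m]$ be rigid.
Then $\sigma(1)=1$, so $x\sigma$ and $x$ have the same first entry, and (2)
holds. If moreover $m<n$ and $g\in\hat T_n$, then $g^\sigma\in C$ and
$g^\sigma(x)=g(x\sigma)\mathrel{\mathcal H}x_{\sigma(1)}=x_1$, so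
$g^\sigma\in T_m$ and (3) holds. We obtain $d$ with $\hat T_n=T_n$ for all
$n>d$.

\medskip
\noindent\textbf{The reduction.} Let $n>\max(d,\kappa)$, and let
$f:S^n\to S$ be quasi-$C$. By Lemma~\ref{lem:criterion}(a) it suffices to show
that $f\in C$.

\emph{Locate.} Let $\alpha(x)$ be the $\mathcal R$-class of $f(x)$. For
$j\ne k$ we have $f_{jk}\in C\subseteq\mathcal E(S)$, so $\alpha_{jk}(x)$ is the
$\mathcal R$-class of a fixed variable, and $\alpha_{jk}$ depends on at most one
variable. By Lemma~\ref{lem:depend}, with $W=[n]$ and $N=1$, $\alpha$ depends on
at most $\kappa<n$ variables. Let $k$ be a variable on which $\alpha$ does not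
depend, and $j\ne k$. Then $\alpha=\alpha_{jk}$, and so there is $a$ with
$f(x)\mathrel{\mathcal R}x_a$ for all $x$. The same argument with
$\mathcal L$-classes gives $b$ with $f(x)\mathrel{\mathcal L}x_b$ for all $x$.

\emph{Move and compare.} Permuting variables, we may assume $a=1$. Let
\[
g(x)=f(x)\,x_1^\omega .
\]
This is quasi-$C$, since $g^\sigma(x)=f^\sigma(x)\,x_{\sigma(1)}^\omega$. By
Lemma~\ref{lem:cs}(a), $g(x)\mathrel{\mathcal R}f(x)\mathrel{\mathcal R}x_1$ and
$g(x)\mathrel{\mathcal L}x_1^\omega\mathrel{\mathcal L}x_1$. So
$g\in\hat T_n=T_n$, and in particular $g\in C$.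

\emph{Move back.} By Lemma~\ref{lem:cs}(d), applied with $e=x_1^\omega$ and
$h=x_b^\omega\mathrel{\mathcal L}f(x)$,
\[
f(x)=g(x)\,(x_b^\omega x_1^\omega)^{\omega-1}x_b^\omega
\qquad\text{for all }x\in S^n .
\]
All factors on the right are in $C$, hence $f\in C$. \qed

\medskip
The inclusion $\operatorname{Clo}(S)\subseteq C$ was used to multiply within
$C$; the inclusion $C\subseteq\mathcal E(S)$ was used only to locate $f$.

\subsection{Proof of part (ii)}

By (i), each clone in the interval is determined by a finite set of finitary
relations on $S$, and there are only countably many such sets.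

Let $C_1\supseteq C_2\supseteq\cdots$ be an infinite chain in the interval and
$C=\bigcap_iC_i$. Then $C$ is a clone in the interval. By (i) it is the set of
operations preserving some finite set $\Sigma$ of relations. We may take these
to be nonempty, since the empty relation is preserved by every operation; let
$m\ge1$ bound the numbers of their tuples. The finite sets of $m$-ary members
of the $C_i$ decrease to that of $C$, so for some $i$ the clones $C_i$ and $C$
have the same $m$-ary members. We claim that $C_i$ preserves each
$\rho\in\Sigma$. Then $C_i\subseteq C$, so that $C_i=C$ and the chain is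
constant from $C_i$ on. To prove the claim, list the tuples of $\rho$, possibly
with repetition, as $s_1,\dots,s_m$. For an $n$-ary $f\in C_i$ and tuples
$r_j=s_{\sigma(j)}$ of $\rho$, where $\sigma:[n]\to[m]$, we have
$f(r_1,\dots,r_n)=f^\sigma(s_1,\dots,s_m)$. As $f^\sigma\in C_i$ is $m$-ary, it
is in $C$, and the value is in $\rho$. \qed

\section{Regular bands of groups: proof of Theorem~\ref{thm:B}}\label{sec:bands}

Let $S$ be a finite completely regular semigroup in which $\mathcal R$ and
$\mathcal L$ are congruences. By Clifford's theorem $\mathcal D$ is a
congruence, $S/\mathcal D$ is a semilattice, and each $\mathcal D$-class is a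
completely simple semigroup whose Green relations $\mathcal R$ and $\mathcal L$
are the restrictions of those of $S$. So we can apply Lemma~\ref{lem:cs} inside
each $\mathcal D$-class.

Two things change. The $\mathcal R$-class of a term is no longer that of one
variable, so locating $f$ requires knowledge of the quotients $S/\mathcal R$ and
$S/\mathcal L$. And the value of a term is in general not in the
$\mathcal D$-class of $x_1$, so we need a new family of groups that is stable
under rigid minors.

\medskip
\noindent\textbf{The quotients.} For $x,y\in S$ we have
$x\mathrel{\mathcal R}x^2$, because $x$ lies in a group. Also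
$xyx\mathrel{\mathcal R}xy$, because
$xyx\cdot y(xy)^{\omega-1}=(xy)^2(xy)^{\omega-1}=xy$. Hence $S/\mathcal R$
satisfies $x^2=x$ and $xyx=xy$. In such a band (a left regular band) any letter
of a word that has occurred before can be deleted without changing the value.
So the value of a word depends only on its sequence of first occurrences of
letters. Dually, in $S/\mathcal L$, where $x^2=x$ and $xyx=yx$, only the
sequence of last occurrences matters. Both quotients are regular bands: in
$S/\mathcal R$, both $xyxzx$ and $xyzx$ equal $xyz$, and dually in
$S/\mathcal L$ they equal $yzx$. Hence both are finitely related, and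
Lemma~\ref{lem:criterion}(c) gives numbers $d_{\mathcal R}$ and
$d_{\mathcal L}$ such that all quasi-term operations of $S/\mathcal R$ of arity
greater than $d_{\mathcal R}$, and all those of $S/\mathcal L$ of arity greater
than $d_{\mathcal L}$, are term operations.

\medskip
\noindent\textbf{The groups.} Let
\[
e_n=(x_1x_2\cdots x_n\,x_n\cdots x_2x_1)^\omega .
\]
The mirrored second half serves to make the $\mathcal H$-class of $e_n$ stable
under rigid minors. Compare $(x_1x_2x_3)^\omega$: identifying $x_3$ with $x_1$
gives $(x_1x_2x_1)^\omega$ with last occurrences in the order $x_2,x_1$, while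
$(x_1x_2)^\omega$ has them in the order $x_1,x_2$. For $e_n$, let
$\sigma:[n]\to[m]$ be rigid. By rigidity the word
\[
x_{\sigma(1)}\cdots x_{\sigma(n)}\,x_{\sigma(n)}\cdots x_{\sigma(1)}
\]
has the sequence of first occurrences $x_1,\dots,x_m$ and, by its symmetry, the
sequence of last occurrences $x_m,\dots,x_1$. The word
$x_1\cdots x_mx_m\cdots x_1$ has the same two sequences, and taking powers of a
word does not change them. Therefore
\begin{equation}\label{eq:en}
e_n(x\sigma)\mathrel{\mathcal H}e_m(x)\qquad\text{for all }x\in S^m.
\end{equation}

For $x\in S^n$ let $B_x=H_{e_n(x)}$, a group with identity $e_n(x)$. Let $T_n$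
(respectively $\hat T_n$) be the set of all $n$-ary term operations
(respectively quasi-term operations) $t$ with
$t(x)\mathrel{\mathcal H}e_n(x)$ for all $x$. Both contain $e_n$ and are closed
under pointwise products, so $T_n\le\hat T_n$ are subgroups of $\prod_xB_x$.
Conditions (1) and (2) of Theorem~\ref{thm:fork} hold, the second by
\eqref{eq:en}. For (3), if $g\in\hat T_n$ and $\sigma:[n]\to[m]$ is rigid with
$m<n$, then $g^\sigma$ is a term operation and
$g^\sigma(x)\mathrel{\mathcal H}e_n(x\sigma)\mathrel{\mathcal H}e_m(x)$. So
there is $d_0$ with $\hat T_n=T_n$ for all $n>d_0$.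

\medskip
\noindent\textbf{The reduction.} Let
$n>\max(d_0,d_{\mathcal R},d_{\mathcal L},|S|^2,|S|+1)$, and let $f$ be an
$n$-ary quasi-term operation.

\emph{Locate.} The congruences $\mathcal R$ and $\mathcal L$, as sets of pairs,
have at most $|S|^2<n$ elements, so $f$ preserves them by
Lemma~\ref{lem:criterion}(b). The operation that $f$ induces on $S/\mathcal R$
is a quasi-term operation of arity $n>d_{\mathcal R}$, hence a term operation.
So there is a term $g$ with $f(x)\mathrel{\mathcal R}g(x)$ for all $x$.
Likewise, there is a term $h$ with $f(x)\mathrel{\mathcal L}h(x)$ for all $x$.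

\emph{Claim: $f$ is a term operation, or $f(x)\mathrel{\mathcal D}e_n(x)$ for
all $x$.} This is clear if $|S/\mathcal D|=1$. Otherwise the semilattice
$S/\mathcal D$ contains a chain $0<1$. Then an operation on $S/\mathcal D$
induced by a word determines the \emph{content} of the word, i.e., the set of
indices of its letters: with $x_i=0$ and all other variables $1$, the value is
$0$ if and only if $i$ is in the content.

Let $J$ be the content of $g$. If $J=[n]$, then
$f(x)\mathrel{\mathcal D}g(x)\mathrel{\mathcal D}e_n(x)$ for all $x$. Otherwise
let $i\in[n]\setminus J$. We show that $f$ does not depend on $i$; then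
$f=f_{ji}$ for any $j\ne i$, which is a term operation. Suppose $f$ depends on
$i$, with witnesses $u,v$. As $n-1>|S|$, there are $j\ne k$ in
$[n]\setminus\{i\}$ with $u_j=u_k$, and then $v_j=v_k$. So
$f_{jk}(u)=f(u)\ne f(v)=f_{jk}(v)$, and $f_{jk}$ depends on $i$. But $f_{jk}$
is induced by a word $w$, and modulo $\mathcal D$ it coincides with $g_{jk}$.
So the content of $w$ is that of $g$ with $k$ renamed $j$. It does not contain
$i$, so $f_{jk}$ does not depend on $i$, a contradiction.

\emph{Move and compare.} Now assume $f(x)\mathrel{\mathcal D}e_n(x)$ for all
$x$. Since also $f(x)\mathrel{\mathcal R}g(x)\mathrel{\mathcal H}g(x)^\omega$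
and $f(x)\mathrel{\mathcal L}h(x)\mathrel{\mathcal H}h(x)^\omega$, for each $x$
the following takes place in a single completely simple $\mathcal D$-class. Let
$f'=e_nfe_n$. This is a quasi-term operation, and
$f'(x)\mathrel{\mathcal H}e_n(x)$ by Lemma~\ref{lem:cs}(a). So
$f'\in\hat T_n=T_n$ is a term operation.

\emph{Move back.} We apply both halves of Lemma~\ref{lem:cs}(d) with $e=e_n$.
As $f\mathrel{\mathcal L}h^\omega$ pointwise,
$f\,e_n(h^\omega e_n)^{\omega-1}h^\omega=f$; as
$f\mathrel{\mathcal R}g^\omega$ pointwise,
$g^\omega(e_ng^\omega)^{\omega-1}e_n\,f=f$. Hence
\[
g^\omega(e_ng^\omega)^{\omega-1}\,f'\,(h^\omega e_n)^{\omega-1}h^\omega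
=g^\omega(e_ng^\omega)^{\omega-1}e_n\cdot f\cdot
e_n(h^\omega e_n)^{\omega-1}h^\omega=f .
\]
The left side is a term operation, so $f$ is one.
Lemma~\ref{lem:criterion}(a) completes the proof. \qed

\section{Nilpotent extensions: proof of Theorem~\ref{thm:C}}\label{sec:nil}

Let $S$ be a finite semigroup whose idempotents all lie in its minimal ideal
$K$. The semigroup $K$ is simple: if $J$ is an ideal of $K$, then
$KJK\subseteq J$ is an ideal of $S$ contained in $K$, so $KJK=K$ and $J=K$. Put
$N=|S|$ and $\kappa=\binom{N+2}2$.

\medskip
\noindent\textbf{Long products lie in $K$, and their classes are determined by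
short ends.} First, $S^N\subseteq K$, where $S^N$ denotes here the set of all
products of $N$ elements. Indeed, for $s_1,\dots,s_N\in S$ let
$p_i=s_1\cdots s_i$. If $p_i=p_j$ with $i<j$, put $q=s_{i+1}\cdots s_j$; then
$p_i=p_iq=p_iq^\omega\in K$, as $q^\omega$ is idempotent. Otherwise
$p_1,\dots,p_N$ are all the elements of $S$, and some $p_i$ is in $K$. In both
cases $p_N\in K$.

From now on $\mathcal R,\mathcal L,\mathcal H$ are the Green relations of $K$.
For $c\in K$ and $u\in S^1$ we have $cu=c(c^\omega u)$ with $c^\omega u\in K$,
so by Lemma~\ref{lem:cs}(a)
\[
cu\mathrel{\mathcal R}c,\qquad\text{and dually}\qquad uc\mathrel{\mathcal L}c .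
\]
Let $\rho$ be the equivalence on $S$ whose classes are the $\mathcal R$-classes
of $K$ and the singletons of $S\setminus K$; define $\lambda$ in the same way
with $\mathcal L$. For a word $t$ let $\hat t=t$ if $|t|\le N$, and let
$\hat t$ be the prefix of length $N$ of $t$ otherwise. Then
$t(x)\mathrel\rho\hat t(x)$ for all $x$: in the second case $\hat t(x)\in K$,
and $t(x)=\hat t(x)u$ for some $u\in S$. In the same way, every word is
$\lambda$-related to its suffix of length $N$ if it is longer than $N$.

So an operation $f$ with values in $K$ will be located not by single variables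
but by words $p,q$ of length at most $N$. The natural groups $H_{p(x)}$ depend
on all variables of $p$, while a rigid surjection is only guaranteed to fix the
first variable. We therefore separate the variables of $p$, treat them as
parameters, and let the rigid surjections act on the others.

\medskip
\noindent\textbf{The groups.} Let $1\le r\le N$, and let $p$ be a word of
length at most $N$ in which exactly $x_1,\dots,x_r$ occur and for which
$p(z)\in K$ for all $r$-tuples $z\in S^r$. There are finitely many such pairs
$(r,p)$. Fix one, and let $B=\prod_{z\in S^r}H_{p(z)}$, a finite group; here and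
below powers of $S$ are again sets of tuples. For $m\ge1$ let $T_m$
(respectively $\hat T_m$) be the set of all functions $F:S^m\to B$ of the form
\[
F(y)(z)=t(z,y)\qquad(y\in S^m,\ z\in S^r),
\]
where $t$ is an $(r+m)$-ary term operation (respectively quasi-term operation)
with $t(z,y)\mathrel{\mathcal H}p(z)$ for all $z,y$. Note that $F$ determines
$t$. Both sets contain the function given by $t(z,y)=p(z)$ and are closed under
pointwise products, so $T_m\le\hat T_m$ are subgroups of $B^{S^m}$.

We apply Theorem~\ref{thm:fork} with alphabet $S$ and all groups equal to $B$;
then (1) and (2) are trivial. Let $F\in\hat T_n$ come from $t$, and let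
$\sigma:[n]\to[m]$ with $m<n$. Then $F^\sigma(y)(z)=t(z,y\sigma)$, so
$F^\sigma$ comes from the minor of $t$ that keeps the first $r$ variables and
renames the others by $\sigma$. Its arity is $r+m<r+n$, so it is a term
operation, and $F^\sigma\in T_m$. This is (3). We obtain $d$ with
$T_m=\hat T_m$ for all $m>d$; choose one $d$ that works for all pairs $(r,p)$.

\medskip
\noindent\textbf{The reduction.} Let $n>\kappa N+2N+d+2$, and let $f$ be an
$n$-ary quasi-term operation.

\emph{Locate.} Let $\alpha(x)$ be the $\rho$-class of $f(x)$. For $j\ne k$ the
operation $f_{jk}$ is induced by a word $t$, and $\alpha_{jk}(x)$ is the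
$\rho$-class of $\hat t(x)$; so $\alpha_{jk}$ depends on at most $N$ variables.
By Lemma~\ref{lem:depend}, with $W=[n]$, $\alpha$ depends on at most
$\kappa N<n$ variables, and $\alpha=\alpha_{jk}$ for some $j\ne k$. Hence there
is a word $p$ of length at most $N$ with $f(x)\mathrel\rho p(x)$ for all $x$.
The same argument with suffixes gives a word $q$ of length at most $N$ with
$f(x)\mathrel\lambda q(x)$ for all $x$.

\emph{Case 1: $f(x^0)\notin K$ for some $x^0\in S^n$.} We show that $f$ has few
essential variables. Since $f(x^0)\notin K$, its $\rho$-class is a singleton,
and $p(x^0)=f(x^0)$. Let $W$ be the set of all indices in $[n]$ whose variables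
do not occur in $p$; then $|W|\ge n-N\ge N+2$. Let $j\ne k$ be in $W$, and let
$x'$ be $x^0$ with its $k$-th coordinate replaced by $x^0_j$. Since $x_k$ does
not occur in $p$,
\[
f_{jk}(x^0)=f(x')\mathrel\rho p(x')=p(x^0)\notin K .
\]
So $f_{jk}$ takes a value outside $K$. As all products of $N$ or more elements
lie in $K$, the word inducing $f_{jk}$ has length less than $N$, and $f_{jk}$
depends on fewer than $N$ variables. By Lemma~\ref{lem:depend}, applied with
this $W$, $f$ depends on at most $\kappa N<n$ variables. So $f=f_{jk}$ for some
$j\ne k$ in $[n]$, a term operation.

\emph{Case 2: $f(S^n)\subseteq K$.} Then $p(x),q(x)\in K$,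
$f(x)\mathrel{\mathcal R}p(x)$, and $f(x)\mathrel{\mathcal L}q(x)$ for all $x$.
Permute the variables so that exactly $x_1,\dots,x_r$ occur in $p$, where
$r\le N$. Let $g=f\cdot p^\omega$. This is a quasi-term operation with
$g(x)\mathrel{\mathcal R}f(x)\mathrel{\mathcal R}p(x)$ and
$g(x)\mathrel{\mathcal L}p(x)^\omega\mathrel{\mathcal L}p(x)$, so
$g(x)\mathrel{\mathcal H}p(x)$ for all $x$. Hence $g$ defines an element of
$\hat T_{n-r}$ for the pair $(r,p)$. As $n-r\ge n-N>d$, this element is in
$T_{n-r}$, that is, $g$ is a term operation. By Lemma~\ref{lem:cs}(d) in $K$,
with $e=p^\omega$ and $h=q^\omega\mathrel{\mathcal L}f$ pointwise,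
\[
f=g\,(q^\omega p^\omega)^{\omega-1}q^\omega ,
\]
and so $f$ is a term operation. Lemma~\ref{lem:criterion}(a) completes the
proof. \qed

\begin{remark}\label{rem:nil}
The assumption on idempotents was used to show that all products of $N=|S|$
elements lie in $K$. Conversely, if for some $M\ge1$ all products of $M$
elements lie in $K$ (so that $S$ is a nilpotent extension of $K$), then every
idempotent $e=e^M$ is in $K$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AMM}
Aichinger, Mayr, and McKenzie,
\emph{On the number of finite algebraic structures},
JEMS, 2014.

\bibitem{Higman}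
G. Higman,
Proc. LMS, 1952.

\bibitem{JM}
Janov and Mu\v{c}nik, 1959.

\bibitem{Mayr}
P. Mayr,
\emph{On finitely related semigroups},
Semigroup Forum, 2013.

\bibitem{RA}
\emph{Research Article},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s00233-012-9455-6.pdf}
(doi:10.1007/s00233-012-9455-6).

\end{thebibliography}

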